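# Facets of the cut polytope with arbitrary gap

## Every positive integer is the gap of a facet

For $b=(b_1,\dots,b_n)\in\mathbb Z^n$ put $V=\{1,\dots,n\}$, $b(S)=\sum_{i\in S}b_i$, $\sigma(b)=\sum_{i=1}^n b_i$, and define the gap
$$\gamma(b)=\min_{S\subseteq V}|b(S)-b(V\setminus S)|=\min_{x\in\{\pm1\}^n}|b^{\mathrm T}x| .$$
The gap inequality of $b$, in the $\binom n2$ variables $x_{ij}$ with $1\le i<j\le n$, is
$$\sum_{1\le i<j\le n}b_ib_jx_{ij}\le\frac{\sigma(b)^2-\gamma(b)^2}{4}. \tag{1}$$
It is valid for the cut polytope $\mathrm{CUT}_n$, recalled below.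

**Theorem 1.** For every integer $\gamma\ge1$ there are $n\ge3$ and $b\in\mathbb Z^n$ with $\gcd(b_1,\dots,b_n)=1$ and $\gamma(b)=\gamma$ such that (1) defines a facet of $\mathrm{CUT}_n$.

**Theorem 2.** For every $\gamma\ge1$ there is $n_0(\gamma)$ such that for every $n\ge n_0(\gamma)$ there is $b\in\mathbb Z^n$ with $\gcd(b_1,\dots,b_n)=1$ and $\gamma(b)=\gamma$ for which (1) defines a facet of $\mathrm{CUT}_n$. Consequently the set of gaps of facet-defining gap inequalities of primitive sequences, over all $n\ge3$, is exactly $\{1,2,3,\dots\}$.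

Here *primitive* means $b\ne0$ and $\gcd(b_1,\dots,b_n)=1$. The theorems answer a question posed in "Gap Inequalities for the Cut Polytope" (https://core.ac.uk/download/pdf/6460358.pdf), which is the following.

**Conjecture.** For $n\ge3$ and $b\in\mathbb Z^n$ with $\gcd(b_1,\dots,b_n)=1$, if (1) defines a facet of $\mathrm{CUT}_n$, then $\gamma(b)=1$.

Theorem 1 with $\gamma=2$ (or any $\gamma\ge 2$) shows that the conjecture is false. Primitivity is what makes the question meaningful. Since $\gamma(kb)=|k|\gamma(b)$ and $\sigma(kb)=k\sigma(b)$, inequality (1) for $kb$ is $k^2$ times inequality (1) for $b$. So $b=(2,2,2)$ has gap $2$, but its inequality is only four times the one of $(1,1,1)$.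

Two facts give the background. If $\sigma(b)=0$ then $\gamma(b)=0$ (negative type inequalities), and if $\sigma(b)=1$ then $\gamma(b)=1$ (hypermetric inequalities). Every inequality (1) with $\sigma(b)=0$ is implied by the inequalities (1) with $\sigma(b)=1$; consequently no inequality with gap $0$ defines a facet. Only the last assertion matters for Theorem 2, and we shall also see a short direct proof of it.

## Cuts as sign vectors, and a criterion for facets

**Definition.** For $S\subseteq V$ the cut $\delta(S)$ is the set of pairs $ij$ with $|S\cap\{i,j\}|=1$. The cut polytope $\mathrm{CUT}_n\subseteq\mathbb R^{N}$, $N=\binom n2$, is the convex hull of the incidence vectors $\chi^{\delta(S)}$, $S\subseteq V$. A valid inequality *defines a facet* if the face where it holds with equality has dimension $\dim\mathrm{CUT}_n-1$.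

For $n=3$, in coordinates $(x_{12},x_{13},x_{23})$, the cut vectors are $(0,0,0),(1,1,0),(1,0,1),(0,1,1)$, so $\mathrm{CUT}_3$ is a tetrahedron.

Encode $S$ by $x\in\{\pm1\}^n$ with $x_i=1$ exactly for $i\in S$; $x$ and $-x$ give the same cut. Then $\chi^{\delta(S)}_{ij}=\frac12(1-x_ix_j)$. Since $b(S)+b(V\setminus S)=\sigma(b)$ and $b(S)-b(V\setminus S)=b^{\mathrm T}x$,
$$\sum_{ij\in\delta(S)}b_ib_j=b(S)\,b(V\setminus S)=\frac{\sigma(b)^2-(b^{\mathrm T}x)^2}{4}. \tag{2}$$
This shows that (1) is valid, with equality at $\chi^{\delta(S)}$ if and only if $|b^{\mathrm T}x|=\gamma(b)$. Put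
$$R=R(b)=\{x\in\{\pm1\}^n:\ b^{\mathrm T}x=\gamma(b)\}.$$
It is nonempty and contains a representative of every tight cut. Call a function on $\{\pm1\}^n$ of the form
$$F(x)=c_0+\sum_{i<j}c_{ij}x_ix_j \tag{3}$$
an *even quadratic*. Distinct monomials $1$, $x_ix_j$ are orthogonal for the average over the cube, hence linearly independent as functions, so the coefficients in (3) are determined by the function. Any quadratic form in $x$ plus a constant becomes an even quadratic after substituting $x_i^2=1$.

**Lemma 3.** Let $b$ have at least two nonzero entries. Then (1) defines a facet if and only if every even quadratic vanishing on $R$ is a scalar multiple of $(b^{\mathrm T}x)^2-\gamma(b)^2$.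

*Proof.* An affine functional $y\mapsto\alpha_0+\sum\alpha_{ij}y_{ij}$ on $\mathbb R^N$ takes at $\chi^{\delta(S)}$ the value $\alpha_0+\sum\alpha_{ij}\frac{1-x_ix_j}2$, which is the even quadratic with $c_0=\alpha_0+\frac12\sum\alpha_{ij}$ and $c_{ij}=-\frac12\alpha_{ij}$. This is a bijection between affine functionals and even quadratics. A functional vanishing at all cut vectors gives $F=0$, hence is zero; so $\dim\mathrm{CUT}_n=N$.

The face is the convex hull of the tight cut vectors. If it has dimension $m$, the affine functionals, a space of dimension $N+1$, restrict onto a space of dimension $m+1$ on its affine hull, so those vanishing on the face form a space of dimension $N-m$. As $F(-x)=F(x)$, this space corresponds to $\{F:F|_R=0\}$. Hence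
$$\dim(\text{face})=N-\dim\{F:\ F|_R=0\}, \tag{4}$$
and (1) defines a facet iff $\dim\{F:F|_R=0\}=1$. The even quadratic $(b^{\mathrm T}x)^2-\gamma(b)^2$ vanishes on $R$, and it is nonzero because the coefficient of $x_ix_j$ is $2b_ib_j\ne0$ for some $i<j$. $\square$

Here are three cases for $n=3$, where $N=3$.

For $b=(1,1,1)$ the gap is $1$ and (1) reads $x_{12}+x_{13}+x_{23}\le2$. The set $R$ consists of the three vectors with a single $-1$. Vanishing there means $c_0+c_{12}=c_{13}+c_{23}$, $c_0+c_{13}=c_{12}+c_{23}$, $c_0+c_{23}=c_{12}+c_{13}$. Subtracting pairs gives $c_{12}=c_{13}=c_{23}$, and then $c_0$ equals them too. So $F=c(1+x_1x_2+x_1x_3+x_2x_3)=\frac c2\big((x_1+x_2+x_3)^2-1\big)$: a facet.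

For $b=(1,-1,0)$ the gap is $0$ and (1) reads $-x_{12}\le0$. Equality holds only at $(0,0,0)$ and $(0,1,1)$: an edge, not a facet.

For $b=(3,1,0)$, which is primitive, the gap is $2$ and (1) reads $3x_{12}\le\frac{16-4}4=3$. Equality holds at $(1,1,0)$ and $(1,0,1)$ only: again an edge.

## Two constructions that fail

**One entry that decides the residue.** A cheap way to get gap $\gamma$ is by congruence. Let $b=(\gamma,k,\dots,k)$ with $2m\ge2$ copies of $k$, where $k>\gamma$ and $\gcd(\gamma,k)=1$. Then $b^{\mathrm T}x=\pm\gamma+kz$ with $z$ even. If $z\ne0$, then $|b^{\mathrm T}x|\ge2k-\gamma>\gamma$. So $\gamma(b)=\gamma$ and $b$ is primitive; for instance $(2,3,3)$ has gap $2$. But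
$$R=\{x:\ x_1=1,\ x_2+\dots+x_n=0\}.$$
The even quadratics $x_1(x_2+\dots+x_n)$ and $x_2(x_2+\dots+x_n)$ both vanish on $R$, and they are independent: the first contains $x_1x_2$ and has no constant term, the second has constant term $1$ and no $x_1x_2$. By Lemma 3 this is not a facet. The gap is under control, but $R$ is so thin that it satisfies an extra homogeneous linear equation.

**Two values with large multiplicities.** To make $R$ rich, repeat values. Let $b$ consist of $q\ge2$ copies of $a$ (block $I_1$) and $p\ge2$ copies of $k$ (block $I_0$), with coprime $a,k\ge1$. Let $\gamma=\gamma(b)\ge2$ and let $p\ge(\gamma+aq)/k$. We check that (1) is never a facet, because the reason shows what a better construction must do. For $x\in\{\pm1\}^n$ let $z$ and $s_1$ be the sums of $x$ over $I_0$ and $I_1$, and let $v=\frac12s_1$, so $b^{\mathrm T}x=2av+kz$.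

Suppose (1) is a facet. Then $v$ takes at least three values on $R$. Indeed, if it takes only values in $\{\alpha,\beta\}$, then
$$F(x)=s_1^2-\tfrac{2(\alpha+\beta)}{\gamma}\,s_1\,(b^{\mathrm T}x)+4\alpha\beta$$
is an even quadratic which on $R$ equals $(s_1-2\alpha)(s_1-2\beta)=0$. Its coefficient at $x_ix_l$ with $i,l\in I_0$ is $0$, while in $(b^{\mathrm T}x)^2-\gamma^2$ it is $2k^2$. So $F$ could only be the zero multiple. For $i\in I_1$, $l\in I_0$ the coefficient is $-2(\alpha+\beta)k/\gamma$, so $F=0$ would force $\alpha+\beta=0$. Then the coefficient inside $I_1$ is $2\ne0$, a contradiction.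

Two elements of $R$ satisfy $2a(v-v')=-k(z-z')$ with $z-z'$ even, so $k\mid v-v'$. Three values of $v$ in $[-\frac q2,\frac q2]$ therefore force $q\ge2k$. But then $v$ can run through $k$ consecutive elements of $\frac12q+\mathbb Z$, and $2av$ runs through all residues mod $2k$ of the parity of $aq$. Put $t=\gamma-2$. Since $\gamma\equiv aq+kp\pmod2$, the number $t+kp$ has the parity of $aq$, so some admissible $v$ has $2av\equiv t+kp\pmod{2k}$. Then $z=(t-2av)/k$ is an integer, $z\equiv p\pmod2$ and $|z|\le(\gamma+aq)/k\le p$. So $b^{\mathrm T}x=\gamma-2$ is attained, contradicting $\gamma(b)=\gamma\ge2$.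

In short: an interval that contains three points of one coset of $k\mathbb Z$ meets every coset.

## From sequences to lattice cosets and boxes

Now allow more values: $q_j$ copies of $a_j$ for $1\le j\le d$, and many copies of $k$. With $v\in\mathbb R^d$ the vector of half block sums and $z$ the block sum for $k$, we have $b^{\mathrm T}x=2a\cdot v+kz$. If there are enough copies of $k$, the only constraints on $v$ are that it lies in the box $|v_j|\le q_j/2$, has coordinates of the right parity, and satisfies a congruence. The last two say that $v$ lies in a coset of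
$$\Lambda=\{\lambda\in\mathbb Z^d:\ a\cdot\lambda\equiv0\ (\mathrm{mod}\ k)\}.$$
For $b^{\mathrm T}x=t$ this coset will have the form $h+\frac t2e+\Lambda$, with fixed vectors $h$ and $e$ where $2h\in\Lambda$ and $a\cdot e\equiv1\pmod k$. We want:

1. for every $t$ with $|t|<\gamma$ and $t\equiv\gamma\pmod2$, that is, $|t|\le\gamma-2$, the coset $h+\frac t2e+\Lambda$ misses the box;
2. the coset for $t=\gamma$ contains, well inside the box, points that lie on no quadric, meaning that a polynomial of degree $\le2$ vanishing at all of them is $0$.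

A rectangular lattice $c\,\mathbb Z^d$ fails for the same reason as in dimension one. If some coordinate $v_j$ takes only two values $\alpha,\beta$ on the points in condition 2, then $(v_j-\alpha)(v_j-\beta)$ vanishes on them. If every coordinate takes three values, the box has all sides at least $2c$ and meets every coset.

The way past this is to use two norms. The box is a ball for the sup norm. In $\mathbb R^d$ with $d=D-1$, the cube $[-1,1]^d$ lies in the Euclidean ball of radius $\sqrt{D-1}$. We shall write down a lattice $\Lambda_0$ having a coset with $\frac12d(d+3)+1$ points on no quadric inside that cube, while the "middle" cosets have all their points at Euclidean distance at least $D/(4\gamma)$ from $0$. Once $D\ge16\gamma^2$ this is at least $\sqrt D$, so those points are outside the cube. Afterwards $\Lambda_0$ is scaled by a large $Q$ and perturbed, so that it is given by a single congruence.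

Fix $\gamma\ge1$ for the proof of Theorem 1. Let $D$ be a power of $2$ with $D\ge16\gamma^2$, so that $D\ge16$ and $D\ge4\gamma$; for $\gamma=2$ one can take $D=64$. Put
$$d=D-1,\qquad \varepsilon=\frac1{10D}.$$

## The lattice $A_{D-1}$ in Hadamard coordinates

**Step 1: the lattice.** The aim is a map to $\mathbb R^d$ that multiplies Euclidean lengths by a large factor but sends certain short vectors to vectors with entries $\pm1$.

Recall the Sylvester matrices: $H_1=(1)$ and $H_{2m}=\begin{pmatrix}H_m&H_m\\H_m&-H_m\end{pmatrix}$. The matrix $H=H_D$ has entries $\pm1$, first row all ones, and orthogonal rows and columns: $HH^{\mathrm T}=H^{\mathrm T}H=D\,I$. Let $Y_0,\dots,Y_d\in\{\pm1\}^d$ be the columns of $H$ with the first entry deleted. Then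
$$Y_i\cdot Y_l=D\,\delta_{il}-1,\qquad \sum_{i=0}^dY_i=0,$$
where $\delta_{il}$ is the Kronecker symbol; the second identity holds because every other row of $H$ is orthogonal to the first. Define $\varphi:\mathbb R^D\to\mathbb R^d$ by $\varphi(x)=\frac12\sum_{i=0}^dx_iY_i$. Then $\varphi(\mathbf 1)=0$, and $\|\varphi(x)\|_2^2=\frac14\big(D\|x\|_2^2-(\sum x_i)^2\big)$, so
$$\|\varphi(x)\|_2^2=\frac D4\|x\|_2^2\quad\text{if }\sum_ix_i=0. \tag{5}$$
Let $\mathbb Z^D_0=\{x\in\mathbb Z^D:\sum x_i=0\}$ (this is the lattice $A_{D-1}$), with unit vectors $f_0,\dots,f_d$ of $\mathbb R^D$, and put $\Lambda_0=\varphi(\mathbb Z^D_0)$. The vectors $f_i-f_0$, $1\le i\le d$, form a basis of $\mathbb Z^D_0$, and $\varphi$ is injective on vectors of sum $0$ by (5). So $\Lambda_0$ is a lattice of rank $d$ with basis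
$$\beta_i=\varphi(f_i-f_0)=\tfrac12(Y_i-Y_0)\in\{0,\pm1\}^d\quad(1\le i\le d),\qquad \beta_0:=0.$$
In particular $\Lambda_0\subseteq\mathbb Z^d$.

*Small example, $D=4$ (too small for the proof, but visible).* Here $Y_0=(1,1,1)$, $Y_1=(-1,1,-1)$, $Y_2=(1,-1,-1)$, $Y_3=(-1,-1,1)$, and $\beta_1=(-1,0,-1)$, $\beta_2=(0,-1,-1)$, $\beta_3=(-1,-1,0)$. The determinant of these three vectors is $2$ and all have even coordinate sum, so $\Lambda_0$ is the lattice of integer vectors with even coordinate sum. The points $\frac12(Y_i+Y_l)$, $i\le l$, are the four $Y_i$ and the six vectors $\pm$(unit vector): the vertices and edge midpoints of a tetrahedron inscribed in the cube. They are $10$ points, as many as the dimension of the space of polynomials of degree $\le2$ in three variables, and all lie in the coset $Y_0+\Lambda_0$ of vectors with odd sum.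

**Step 2: the path of cosets.** We want cosets, depending linearly on $t$, that are far from $\Lambda_0$ near $t=0$ and that reach $Y_0+\Lambda_0$ at $t=\gamma$. Modulo $\Lambda_0$ a coset is determined by a vector $x$ of sum $0$ modulo $\mathbb Z_0^D$, and by (5) it is far from the origin if all $x_i$ are far from integers. So start from half-integers.

Let $\eta\in\mathbb R^D$ have $D/2$ entries $\frac12$ and $D/2$ entries $-\frac12$. Let $\zeta\in\mathbb R^D$ have $\frac D2+2$ entries $\frac12-\frac2D$ and $\frac D2-2$ entries $-\frac12-\frac2D$. The entries of $\eta$ sum to $0$, and those of $\zeta$ sum to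
$$\Big(\frac D2+2\Big)\Big(\frac12-\frac2D\Big)-\Big(\frac D2-2\Big)\Big(\frac12+\frac2D\Big)=\Big(\frac D4-\frac4D\Big)-\Big(\frac D4-\frac4D\Big)=0.$$
Put
$$h_0=\varphi(\eta),\qquad \bar e=\frac2\gamma\,\varphi(\zeta).$$
Then $2h_0=\varphi(2\eta)\in\Lambda_0$. Moreover $\zeta+\frac2D\mathbf 1$ has entries $\pm\frac12$, so $\eta+\zeta+\frac2D\mathbf 1-2f_0$ is integral, and its sum is $0+0+2-2=0$. Since $\varphi(\mathbf 1)=0$ and $\varphi(2f_0)=Y_0$, applying $\varphi$ gives $h_0+\frac\gamma2\bar e-Y_0\in\Lambda_0$, that is,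
$$h_0+\frac\gamma2\bar e+\omega=Y_0\quad\text{for some }\omega\in\Lambda_0. \tag{6}$$
This explains the shift by $\frac2D$ and the unequal split in $\zeta$: the target $2f_0$ has sum $2$, and adding a multiple of $\mathbf 1$, which $\varphi$ does not see, corrects the sum. (For $D=4$ one gets $\zeta=0$: the path has length zero. With $\eta=\frac12(1,1,-1,-1)$ one finds $h_0=(0,1,0)$, which already lies in the cube. Large $D$ is needed.)

**Step 3: the middle cosets avoid a neighborhood of the cube.**

**Lemma 4.** If $t\in\mathbb Z$ and $|t|\le\gamma-2$, then every $y\in h_0+\frac t2\bar e+\Lambda_0$ has $\|y\|_\infty>1+3\varepsilon$.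

*Proof.* The statement is empty for $\gamma=1$, so let $\gamma\ge2$. Write $y=\varphi(x)$ with $x\in\eta+\frac t\gamma\zeta+\mathbb Z^D_0$; the entries of $x$ sum to $0$. Modulo $1$ we have $x_i\equiv\frac12+\frac t\gamma\zeta_i$, and $|\frac t\gamma\zeta_i|\le(1-\frac2\gamma)(\frac12+\frac2D)$. Therefore
$$|x_i|\ge\mathrm{dist}(x_i,\mathbb Z)\ge\frac12-\Big(1-\frac2\gamma\Big)\Big(\frac12+\frac2D\Big)=\frac1\gamma-\frac2D+\frac4{\gamma D}\ge\frac1\gamma-\frac2D\ge\frac1{2\gamma},$$
the last step because $D\ge4\gamma$. By (5),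
$$\|y\|_2^2\ge\frac D4\cdot D\cdot\frac1{4\gamma^2}=\frac{D^2}{16\gamma^2}\ge D.$$
If $\|y\|_\infty\le1+3\varepsilon=1+\frac3{10D}$, then
$$\|y\|_2^2\le(D-1)\Big(1+\frac6{10D}+\frac9{100D^2}\Big)\le D-1+0.6+\frac{0.09}D<D,$$
a contradiction. $\square$

By (6), the coset for $t=\gamma$ contains $Y_0+\beta_i+\beta_l=\frac12(Y_i+Y_l)$ for all $0\le i\le l\le d$, and these points lie in $[-1,1]^d$. That settles the real picture.

## A nearby lattice with cyclic quotient

A lattice $\{\lambda\in\mathbb Z^d:a\cdot\lambda\equiv0\pmod k\}$ has cyclic quotient in $\mathbb Z^d$, since $\lambda\mapsto a\cdot\lambda$ embeds the quotient in $\mathbb Z/k$. The scaled lattice $Q\Lambda_0$ does not: $\mathbb Z^d/Q\Lambda_0$ maps onto $(\mathbb Z/Q)^d$, which is not cyclic for $Q,d\ge2$. But after scaling there is room to move every basis vector by one unit.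

**Step 4: the perturbation.** Let $E_1,\dots,E_d$ be the unit vectors of $\mathbb R^d$. By the Hermite normal form, $\Lambda_0=T\mathbb Z^d$ for an upper triangular integer matrix $T=(T_{li})$ with positive diagonal; let $\tau_i$ be its $i$-th column. Let $M$ be the $d\times d$ matrix whose $i$-th column is $E_{i+1}$ for $i<d$ and $0$ for $i=d$. For a large integer $Q$ put
$$A_Q=I-Q^{-1}MT^{-1},\qquad\varphi_Q=QA_Q,\qquad\Lambda_Q=\varphi_Q(\Lambda_0)=(QT-M)\mathbb Z^d\subseteq\mathbb Z^d.$$
As $Q\to\infty$, $A_Q\to I$; we always take $Q$ so large that $A_Q$ is invertible. The lattice $\Lambda_Q$ is generated by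
$$r_i=Q\tau_i-E_{i+1}\ (i<d),\qquad r_d=Q\tau_d.$$
Define $w\in\mathbb Z^d$ so that it is orthogonal to $r_1,\dots,r_{d-1}$:
$$w_1=1,\qquad w_{i+1}=Q\sum_{l\le i}T_{li}w_l\ (1\le i<d),\qquad k'=Q\sum_{l\le d}T_{ld}w_l,\qquad k=|k'|.$$

**Lemma 5.** For $v\in\mathbb Z^d$: $v\in\Lambda_Q$ if and only if $w\cdot v\equiv0\pmod k$. Moreover $1\le k=O(Q^d)$, with a constant independent of $Q$.

*Proof.* By construction $w\cdot r_i=Q\,w\cdot\tau_i-w_{i+1}=0$ for $i<d$, and $w\cdot r_d=k'$. Let $w\cdot v=0$. For $i<d$ the vector $r_i$ is supported on the coordinates $\le i+1$ and has entry $-1$ at $i+1$. So we can subtract integer multiples of $r_{d-1},r_{d-2},\dots,r_1$, in this order, to kill the coordinates $d,d-1,\dots,2$ of $v$. What remains is $cE_1$, and $c=w\cdot cE_1=0$. Hence $\{v\in\mathbb Z^d:w\cdot v=0\}$ is generated by $r_1,\dots,r_{d-1}$.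

If $w\cdot v=mk'$, then $v-mr_d$ lies in this kernel, so $v\in\Lambda_Q$; conversely $w\cdot\Lambda_Q=k'\mathbb Z$. Thus $\Lambda_Q=\{v:w\cdot v\in k'\mathbb Z\}$. Since $w_1=1$, $w$ maps $\mathbb Z^d$ onto $\mathbb Z$; since $\Lambda_Q$ has rank $d$, its index is finite. So $k'\ne0$ and $k=[\mathbb Z^d:\Lambda_Q]=|\det(QT-M)|$, which is a polynomial in $Q$ of degree $d$ up to sign. $\square$

*Example, $D=4$.* For the lattice of even-sum vectors take $T$ with columns $(2,0,0),(1,1,0),(1,0,1)$. Then $r_1=(2Q,-1,0)$, $r_2=(Q,Q,-1)$, $r_3=(Q,0,Q)$, and $w=(1,\,2Q,\,2Q^2+Q)$. Indeed $w\cdot r_1=2Q-2Q=0$ and $w\cdot r_2=Q+2Q^2-(2Q^2+Q)=0$, while $k=w\cdot r_3=2Q^3+Q^2+Q$, which is also the determinant of $QT-M$.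

**Step 5: an integral direction that generates the quotient.** The parameter $t$ must move by integral steps, so $Q\bar e$ has to be replaced by a nearby integer vector $e$. We also want to rescale $w$ modulo $k$ so that $e$ gets value $1$; this needs $\gcd(w\cdot e,k)=1$.

**Lemma 6.** For all large $Q$ there is $e\in\mathbb Z^d$ with $\gcd(w\cdot e,k)=1$ and $\|e-Q\bar e\|_\infty\le1+Q^{1/2}$.

*Proof.* Let $r$ be the number of distinct primes dividing $k$. The $i$-th smallest of them is at least $i+1$, so $k\ge r!$. From $\exp(r)\ge r^r/r!$ we get $\log k\ge r(\log r-1)$ if $r\ge1$, and the right side increases for $r\ge1$. If $r>\frac12\log Q$ and $\frac12\log Q\ge 1$, then $\log k\ge\frac12\log Q\,\big(\log(\tfrac12\log Q)-1\big)$. But $\log k\le d\log Q+O(1)$ by Lemma 5, which is impossible for large $Q$. So $r\le\frac12\log Q$ for large $Q$, and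
$$J:=(r+1)2^r+1\le\big(\tfrac12\log Q+1\big)Q^{(\log2)/2}+1\le Q^{1/2}$$
for large $Q$, because $\frac12\log2<\frac12$.

Let $e^0=\lfloor Q\bar e\rfloor$ componentwise. Count the $\delta\in\{0,\dots,J-1\}$ with $\gcd(w\cdot e^0+\delta,k)=1$ by inclusion–exclusion over the $2^r$ squarefree products $m$ of primes dividing $k$. The number of $\delta$ with $m\mid w\cdot e^0+\delta$ differs from $J/m$ by less than $1$. Hence the count is at least
$$J\prod_{p\mid k}\Big(1-\frac1p\Big)-2^r\ge J\prod_{i=1}^r\Big(1-\frac1{i+1}\Big)-2^r=\frac J{r+1}-2^r=\frac1{r+1}>0.$$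
Pick such a $\delta$ and let $e=e^0+\delta E_1$. Since $w_1=1$, $w\cdot e=w\cdot e^0+\delta$ is coprime to $k$, and $\|e-Q\bar e\|_\infty\le1+\delta\le1+Q^{1/2}$. $\square$

Put $h_Q=\varphi_Q(h_0)$. Then $2h_Q\in\Lambda_Q$. By Lemma 6, $e/Q\to\bar e$, hence $\varphi_Q^{-1}(e)=A_Q^{-1}(e/Q)\to\bar e$ as $Q\to\infty$.

**Step 6: both properties survive the perturbation.** The margins $\varepsilon,2\varepsilon,3\varepsilon$ are used here.

**Lemma 7.** For all large $Q$ the following hold.

(A) If $t\in\mathbb Z$ and $|t|\le\gamma-2$, then no $v\in h_Q+\frac t2e+\Lambda_Q$ has $\|v\|_\infty\le(1+\varepsilon)Q$.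

(B) The points $u_{il}=h_Q+\frac\gamma2e+\varphi_Q(\omega+\beta_i+\beta_l)$, $0\le i\le l\le d$, lie in $h_Q+\frac\gamma2e+\Lambda_Q$ and satisfy $\|u_{il}\|_\infty\le(1+\frac\varepsilon2)Q$, and every polynomial of degree $\le2$ on $\mathbb R^d$ vanishing at all of them is $0$.

*Proof.* (A) Suppose $v=\varphi_Q(h_0+\lambda)+\frac t2e$ with $\lambda\in\Lambda_0$ and $\|v\|_\infty\le(1+\varepsilon)Q$. Then
$$\varphi_Q^{-1}v=y+\rho,\qquad y=h_0+\tfrac t2\bar e+\lambda,\qquad\rho=\tfrac t2\big(\varphi_Q^{-1}e-\bar e\big).$$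
Here $\rho$ does not depend on $\lambda$, and $\|\rho\|_\infty\to0$ uniformly over the finitely many $t$; so $\|\rho\|_\infty\le\varepsilon$ for large $Q$. Also, with the operator norm for the sup norm, $\|\varphi_Q^{-1}v\|_\infty\le\|A_Q^{-1}\|_\infty\,\|v\|_\infty/Q\le\|A_Q^{-1}\|_\infty(1+\varepsilon)\le1+2\varepsilon$ for large $Q$. Hence $\|y\|_\infty\le1+3\varepsilon$, contradicting Lemma 4. How large $Q$ must be does not depend on $v$.

(B) Membership holds because $\omega,\beta_i,\beta_l\in\Lambda_0$. By (6),
$$\frac{u_{il}}Q=A_Q(h_0+\omega+\beta_i+\beta_l)+\frac\gamma2\cdot\frac eQ\ \longrightarrow\ h_0+\frac\gamma2\bar e+\omega+\beta_i+\beta_l=Y_0+\beta_i+\beta_l=\tfrac12(Y_i+Y_l),$$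
which has sup norm at most $1$. There are finitely many points, so the norm bound holds for large $Q$.

For the last claim, $\varphi_Q(\beta_1),\dots,\varphi_Q(\beta_d)$ is a basis of $\mathbb R^d$, and $u_{il}=u_{00}+\varphi_Q(\beta_i)+\varphi_Q(\beta_l)$. So the $u_{il}$ are the images, under one affine bijection, of $0$, $E_i$, $2E_i$ and $E_i+E_l$ $(1\le i<l\le d)$. Affine bijections preserve the degree of polynomials. A polynomial of degree $\le2$ vanishing at $0,E_i,2E_i$ has zero constant term, and its restriction to each axis is a polynomial of degree $\le 2$ in one variable with three roots, so all linear and pure square coefficients are zero. Vanishing at $E_i+E_l$ then kills the mixed coefficients. $\square$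

Fix from now on a $Q$ such that Lemmas 5–7 hold and
$$(1+\varepsilon)Q-3\ge\big(1+\tfrac\varepsilon2\big)Q. \tag{7}$$
Let $U=\{u_{il}:0\le i\le l\le d\}$.

## The sequence $b$ and its gap

**Step 7: the entries.** Since $w\cdot e$ is invertible mod $k$, choose integers $a_j$ with $1\le a_j\le k$ and $a_j\equiv(w\cdot e)^{-1}w_j\pmod k$. By Lemma 5,
$$a\cdot e\equiv1\ (\mathrm{mod}\ k),\qquad\text{and for }\lambda\in\mathbb Z^d:\quad a\cdot\lambda\equiv0\ (\mathrm{mod}\ k)\iff\lambda\in\Lambda_Q. \tag{8}$$
Write $a\cdot e=1+km_e$ and $a\cdot(2h_Q)=km_h$ with $m_e,m_h\in\mathbb Z$; the second is possible because $2h_Q\in\Lambda_Q$.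

**Step 8: the multiplicities.** They must give the right parities, make the box as large as (A) permits, and leave $z$ unconstrained.

* For $1\le j\le d$ let $q_j$ be the integer with $q_j\equiv(2h_Q+\gamma e)_j\pmod2$ and $2(1+\varepsilon)Q-2<q_j\le2(1+\varepsilon)Q$. The half-open interval has length $2$, so it contains exactly one integer of each parity.
* Let $p\in\mathbb Z$ with $p\equiv m_h+\gamma m_e\pmod2$ and $p\ge4+\big(\gamma+\sum_ja_jq_j\big)/k$.

Let $b$ consist of $q_j$ copies of $a_j$ (block $I_j$, $1\le j\le d$) and $p$ copies of $k$ (block $I_0$), so $n=p+\sum_jq_j$. By (7), $q_j>2(1+\frac\varepsilon2)Q+4>4$, and $p\ge4$, so all blocks have at least $4$ elements. A common divisor of $a_1,\dots,a_d,k$ divides $1$ by the first part of (8), so $b$ is primitive. All entries of $b$ are positive.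

For $x\in\{\pm1\}^n$ let $s_j$ be the sum of $x$ over $I_j$, let $z=s_0$ and $v=\frac12(s_1,\dots,s_d)$. Then
$$v\in\tfrac12q+\mathbb Z^d,\quad|v_j|\le\tfrac{q_j}2,\quad z\equiv p\ (\mathrm{mod}\ 2),\quad|z|\le p,\quad b^{\mathrm T}x=2a\cdot v+kz, \tag{9}$$
and conversely every $(v,z)$ satisfying the first four conditions comes from some $x$.

**Step 9: the dictionary between values and cosets.**

**Lemma 8.** Let $t\equiv\gamma\pmod2$ and $v\in\frac12q+\mathbb Z^d$. Then $2a\cdot v\equiv t+kp\pmod{2k}$ if and only if $v\in h_Q+\frac t2e+\Lambda_Q$.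

*Proof.* Let $v_0=h_Q+\frac t2e$. Since $2v_0=2h_Q+te\equiv2h_Q+\gamma e\equiv q\pmod2$, we have $v_0\in\frac12q+\mathbb Z^d$. Next,
$$2a\cdot v_0=km_h+t(1+km_e)=t+k(m_h+tm_e)\equiv t+k(m_h+\gamma m_e)\equiv t+kp\pmod{2k},$$
using $t\equiv\gamma\pmod2$ and the parity of $p$. So the congruence for $v$ says $2a\cdot(v-v_0)\equiv0\pmod{2k}$, that is, $a\cdot(v-v_0)\equiv0\pmod k$ with $v-v_0\in\mathbb Z^d$. By (8) this means $v-v_0\in\Lambda_Q$. $\square$

Note that every $v\in h_Q+\frac t2e+\Lambda_Q$ lies in $\frac12q+\mathbb Z^d$, because $v_0$ does and $\Lambda_Q\subseteq\mathbb Z^d$.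

**Step 10: the value $\gamma$ is attained, with room to spare.** Let $v\in U$. By Lemma 7(B), the preceding note and Lemma 8, $v\in\frac12q+\mathbb Z^d$ and $2a\cdot v\equiv\gamma+kp\pmod{2k}$. By (7) and $\frac{q_j}2>(1+\varepsilon)Q-1$,
$$|v_j|\le\big(1+\tfrac\varepsilon2\big)Q\le(1+\varepsilon)Q-3\le\tfrac{q_j}2-2 .$$
Put
$$z(v)=\frac{\gamma-2a\cdot v}k. \tag{10}$$
Since $\gamma-2a\cdot v\equiv-kp\pmod{2k}$, $z(v)$ is an integer with $z(v)\equiv p\pmod2$, and $|z(v)|\le(\gamma+\sum_ja_jq_j)/k\le p-4$. Hence there are $x\in\{\pm1\}^n$ with block sums $s_0=z(v)$ and $s_j=2v_j$, and all of them satisfy $b^{\mathrm T}x=\gamma$. Call them the *roots over $v$*. Each block sum has absolute value at most the block size minus $4$, so a root over $v\in U$ has at least two entries $+1$ and two entries $-1$ in every block. Any permutation of coordinates within blocks maps roots over $v$ to roots over $v$.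

**Step 11: nothing smaller is attained.** The parity of $b^{\mathrm T}x$ does not depend on $x$, so by Step 10 it is that of $\gamma$. Suppose $b^{\mathrm T}x=t$ with $|t|<\gamma$. Then $t\equiv\gamma\pmod2$, so $|t|\le\gamma-2$. By (9), $2a\cdot v=t-kz\equiv t+kp\pmod{2k}$, because $z+p$ is even. By Lemma 8, $v\in h_Q+\frac t2e+\Lambda_Q$, while $|v_j|\le\frac{q_j}2\le(1+\varepsilon)Q$. This contradicts Lemma 7(A).

So $\gamma(b)=\gamma$, and the roots over points of $U$ belong to $R$.

## The face has dimension $\binom n2-1$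

Let $F(x)=c_0+\sum_{i<j}c_{ij}x_ix_j$, with $c_{ji}=c_{ij}$, vanish on $R$. By Lemma 3 we must show that $F$ is a multiple of $(b^{\mathrm T}x)^2-\gamma^2$.

**Step 12: the coefficients depend only on blocks.** The purpose is to reduce $F$ to a polynomial in the block sums. We claim that $c_{il}=c_{i'l}$ whenever $i\ne i'$ lie in the same block and $l\ne i,i'$.

Fix $i,i'$ and put $d_l=c_{il}-c_{i'l}$. Since $b_i=b_{i'}$, swapping the coordinates $i,i'$ preserves $R$. Subtracting from $F(x)=0$ the equation at the swapped vector gives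
$$(x_i-x_{i'})\sum_{l\ne i,i'}d_lx_l=0\quad(x\in R).$$
Hence $\sum_{l\ne i,i'}d_lx_l=0$ for all $x\in R$ with $x_i=1$, $x_{i'}=-1$.

Let $l\ne l'$ lie in a common block, both different from $i,i'$. There is a root over some $v\in U$ with $x_i=x_l=1$ and $x_{i'}=x_{l'}=-1$: each block has at least two entries of each sign, which suffices even if all four indices are in one block. Swapping $x_l$ and $x_{l'}$ gives another root with $x_i=1$, $x_{i'}=-1$. Subtracting the two equations gives $2(d_l-d_{l'})=0$. So there are numbers $\Delta_0,\dots,\Delta_d$ with $d_l=\Delta_j$ for all $l\in I_j\setminus\{i,i'\}$.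

For every $v\in U$ there is a root over $v$ with $x_i=1$, $x_{i'}=-1$. Since $x_i+x_{i'}=0$, omitting $i,i'$ does not change the sum over their block, and we get $\Delta_0z(v)+\sum_{j\ge1}2\Delta_jv_j=0$. With (10),
$$\frac{\Delta_0\gamma}k+\sum_{j=1}^d2\Big(\Delta_j-\frac{\Delta_0a_j}k\Big)v_j=0\qquad(v\in U).$$
This is a polynomial of degree $\le1$ vanishing on $U$, so it is identically $0$ by Lemma 7(B). Its constant term gives $\Delta_0=0$, because $\gamma\ge1$; then all $\Delta_j=0$. The claim is proved.

**Step 13: reduction to block sums.** By Step 12, $c_{il}$ depends only on the blocks of $i$ and $l$. For different blocks, change first $i$ and then $l$. For two pairs inside one block, replace one index at a time: if the pairs share an index, one replacement suffices, and if they are disjoint, two do. Since $\sum_{i<l,\ i,l\in I_j}x_ix_l=\frac12(s_j^2-|I_j|)$, we obtain $F(x)=G(s)$ with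
$$G(s)=g_0+\sum_{0\le j\le l\le d}g_{jl}s_js_l .$$

**Step 14: $G$ is determined.** Let $\ell(s)=ks_0+\sum_{j\ge1}a_js_j$, so $\ell(s)=b^{\mathrm T}x$. Parametrize the hyperplane $\{\ell=\gamma\}\subset\mathbb R^{d+1}$ by $v\in\mathbb R^d$ through $s_j=2v_j$ and $s_0=(\gamma-2a\cdot v)/k$. On it $G$ is a polynomial of degree $\le2$ in $v$. For $v\in U$ the point $s$ is the vector of block sums of a root, so this polynomial vanishes on $U$, and by Lemma 7(B) it is zero. So $G$ vanishes on $\{\ell=\gamma\}$, and as $G(-s)=G(s)$, also on $\{\ell=-\gamma\}$.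

Divide $G$ by $\ell-\gamma$ as polynomials in $s_0$; this is possible since $k\ne0$. The remainder is a polynomial in $s_1,\dots,s_d$ that vanishes identically, because $G$ vanishes on $\{\ell=\gamma\}$. So $G=(\ell-\gamma)G_1$ with $\deg G_1\le1$. On $\{\ell=-\gamma\}$ we get $-2\gamma G_1=0$, and $\gamma\ne0$, so $G_1$ vanishes there and, by the same division, $G_1=c\,(\ell+\gamma)$ with a constant $c$. Therefore $G=c\,(\ell^2-\gamma^2)$ and
$$F(x)=c\,\big((b^{\mathrm T}x)^2-\gamma^2\big)\quad\text{on }\{\pm1\}^n .$$

By Lemma 3, (1) defines a facet of $\mathrm{CUT}_n$, where $b$ is primitive and $\gamma(b)=\gamma$. This proves Theorem 1, and with $\gamma=2$ it disproves the conjecture. $\blacksquare$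

## Appending zeros: all large $n$

For Theorem 2 it suffices to prove the following. If $b\in\mathbb Z^n$ $(n\ge3)$ is primitive with $\gamma(b)=\gamma\ge1$ and (1) defines a facet of $\mathrm{CUT}_n$, then $(b,0)\in\mathbb Z^{n+1}$ is primitive with gap $\gamma$ and its gap inequality defines a facet of $\mathrm{CUT}_{n+1}$. Starting from a sequence of Theorem 1 with $n=n_0(\gamma)$ and appending zeros one at a time then reaches every $n\ge n_0(\gamma)$.

Primitivity and the gap are clearly unchanged, and $R(b,0)=R(b)\times\{\pm1\}$. A facet-defining $b$ has at least two nonzero entries: with a single nonzero entry $\mu$ one has $\sigma(b)^2=\gamma(b)^2=\mu^2$, so (1) reads $0\le0$ and its face is all of $\mathrm{CUT}_n$. Thus Lemma 3 applies to $b$ and to $(b,0)$. Two preparatory statements are needed; the first, (a), is also the reason why the first failed construction above could not work.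

**Lemma 9.** Let $n\ge3$ and $0\ne c\in\mathbb R^n$. Then the even quadratics $(c^{\mathrm T}x)(y^{\mathrm T}x)$, $y\in\mathbb R^n$, span a space of dimension at least $2$. Consequently: (a) if (1) defines a facet, with $b$ primitive, then $R$ spans $\mathbb R^n$; (b) if $b$ is primitive and $\gamma(b)=0$, then (1) does not define a facet.

*Proof.* By symmetry let $c_1\ne0$. If $(c^{\mathrm T}x)(y^{\mathrm T}x)=0$ on $\{\pm1\}^n$, then the coefficient of $x_1x_j$ is zero: $c_1y_j+c_jy_1=0$ for all $j\ge2$. So $y$ is determined by $y_1$. Thus the linear map $y\mapsto(c^{\mathrm T}x)(y^{\mathrm T}x)$ has kernel of dimension at most $1$ and image of dimension at least $n-1\ge2$.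

(a) If $R$ does not span $\mathbb R^n$, choose $c\ne0$ with $c^{\mathrm T}x=0$ on $R$. All functions $(c^{\mathrm T}x)(y^{\mathrm T}x)$ vanish on $R$, so the space of even quadratics vanishing on $R$ has dimension at least $2$. As noted, a facet-defining $b$ has at least two nonzero entries, and this contradicts Lemma 3.

(b) Take $c=b$. On $R=\{x:b^{\mathrm T}x=0\}$ all $(b^{\mathrm T}x)(y^{\mathrm T}x)$ vanish, so by (4) the face has dimension at most $N-2$. $\square$

Now let an even quadratic in $n+1$ variables vanish on $R(b,0)$. Write it as $F_0(x)+x_{n+1}L(x)$, with $F_0$ an even quadratic in $x\in\{\pm1\}^n$ and $L$ a linear form. Since it vanishes at $(x,1)$ and $(x,-1)$ for every $x\in R(b)$, both $F_0$ and $L$ vanish on $R(b)$. By Lemma 9(a), $R(b)$ spans $\mathbb R^n$, so $L=0$. By Lemma 3 for $b$, $F_0$ is a multiple of $(b^{\mathrm T}x)^2-\gamma^2$, which is also the function $\big((b,0)^{\mathrm T}(x,x_{n+1})\big)^2-\gamma^2$. By Lemma 3 for $(b,0)$, the gap inequality of $(b,0)$ defines a facet of $\mathrm{CUT}_{n+1}$.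

So every $\gamma\ge1$ occurs as a gap for all $n\ge n_0(\gamma)$. The gap $0$ never occurs, by the known result quoted at the beginning, or directly by Lemma 9(b). Hence the set of gaps is exactly $\{1,2,3,\dots\}$, which proves Theorem 2. $\blacksquare$
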